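
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{The closed maximality principle for $\Sigma_2$-statements\\ fails at some regular cardinal}


\begin{abstract}
For an uncountable regular cardinal $\kappa$, the principle $\mathrm{CMP}_n(\kappa)$ says that every $\Sigma_n$-statement with parameters in $H(\kappa^+)$ that can be forced by a $<\kappa$-closed partial order, in such a way that it stays true in all further $<\kappa$-closed forcing extensions, is already true. We prove in $\mathrm{ZFC}$ that if $\mathrm{CMP}_2(\kappa)$ holds, then $\mathrm{CMP}_2(\nu)$ fails for some regular $\nu>\kappa$. Hence $\mathrm{CMP}_2$ cannot hold at all uncountable regular cardinals, whatever large cardinals one assumes. On the other hand, $\mathrm{CMP}_1(\kappa)$ holds for every uncountable regular $\kappa$. The proof isolates a local certificate for the failure of $\mathrm{CMP}_2(\nu)$: either $2^{<\nu}>\nu$, or there is a tree of height $\nu$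 with more than $\nu$ cofinal branches to which no $<\nu$-closed forcing adds a branch. It then shows that every set forcing whose generic filter is new produces such a certificate at each regular cardinal larger than the size of the forcing.
\end{abstract}

\section{Introduction}

\subsection*{The principles and the question}

A maximality principle says that the universe is saturated under a class of forcings: whatever can be made true by such a forcing, and cannot be destroyed again by further such forcings, is true already. Here the forcings are the $<\kappa$-closed ones.

\begin{definition}\label{def:cmp}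
Let $\kappa$ be an uncountable regular cardinal. A statement $\varphi(z)$ with parameter $z$ is \emph{$<\kappa$-closed-forceably necessary} if there is a $<\kappa$-closed partial order $\mathbb P$ such that, whenever $G$ is $\mathbb P$-generic over $V$, $\varphi(z)$ holds in every forcing extension of $V[G]$ by a partial order that is $<\kappa$-closed in $V[G]$ (the trivial one included). For $n<\omega$, $\mathrm{CMP}_n(\kappa)$ is the statement: for every $\Sigma_n$-formula $\varphi(v)$ and every $z\in H(\kappa^+)$, if $\varphi(z)$ is $<\kappa$-closed-forceably necessary, then $\varphi(z)$ holds in $V$.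
\end{definition}

Clearly $\mathrm{CMP}_{n+1}(\kappa)$ implies $\mathrm{CMP}_n(\kappa)$. The restriction to parameters in $H(\kappa^+)$ cannot be dropped: ``there is a surjection from $\kappa$ onto $\kappa^{+}$'', with the ordinal $(\kappa^+)^V$ as a parameter, is a $\Sigma_1$-statement which becomes true, and then stays true, after collapsing this ordinal to $\kappa$ with a $<\kappa$-closed forcing, but it is false in $V$.

How strong are these principles when they are imposed at \emph{all} uncountable regular cardinals? For $n=1$ they cost nothing (Theorem~\ref{thm:C} below). For $n=3$ they cannot hold everywhere: it is known that the class of $\kappa$ with $\mathrm{CMP}_3(\kappa)$ is bounded in the ordinals. The remaining case is Question~7.4 of \cite{CMP}: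

\begin{quote}
\emph{Is it consistent that $\mathrm{CMP}_2(\kappa)$ holds for all uncountable regular cardinals $\kappa$?}
\end{quote}

At first sight nothing rules this out. For example, $\mathrm{CMP}_2(\kappa)$ implies $2^{<\kappa}=\kappa$ (Lemma~\ref{lem:fails}); at all uncountable regular $\kappa$ together this just says that the generalized continuum hypothesis holds. Moreover, a $\Sigma_2$-statement asserts that \emph{some} level $V_\theta$ has a certain property, so $\mathrm{CMP}_2(\kappa)$ does not seem able to speak about all cardinals at once. Nevertheless, the answer is negative.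

\subsection*{Results}

\begin{theorem}[ZFC]\label{thm:A}
If $\mathrm{CMP}_2(\kappa)$ holds for some uncountable regular cardinal $\kappa$, then there is a regular $\nu>\kappa$ for which $\mathrm{CMP}_2(\nu)$ fails.
\end{theorem}

So ``$\mathrm{CMP}_2(\kappa)$ holds for all uncountable regular $\kappa$'' is refutable in $\mathrm{ZFC}$. The method gives more.

\begin{theorem}[ZFC]\label{thm:B}
\begin{enumerate}
\item If $V=W[h]$ with $h\notin W$ generic over $W$ for a partial order $P\in W$, then $\mathrm{CMP}_2(\nu)$ fails for every regular $\nu>|P|^W$.
\item If $\mathrm{CMP}_3(\kappa)$ holds for a single uncountable regular $\kappa$, then the class $\{\nu:\mathrm{CMP}_2(\nu)\}$ is bounded in the ordinals.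
\item Let $\kappa$ be uncountable and regular, and let $\chi(x,y)$ be a $\Sigma_2$-formula such that ``$\forall\mu\,\exists\theta>\mu\ \chi(\mu,\theta)$'' (for ordinals) holds in every extension of $V$ by $<\kappa$-closed forcing. If $\mathrm{CMP}_2(\kappa)$ holds, then there are $\mu\ge\kappa$ and $\theta>\mu$ with $\chi(\mu,\theta)$ such that $\mathrm{CMP}_2(\nu)$ fails for all regular $\nu\in(\mu,\theta]$. For example, one can have $\theta=\beth_{\mu^+}$; or, if there is a proper class of inaccessible cardinals, $\theta$ inaccessible.
\end{enumerate}
\end{theorem}

Part (2) sharpens the statement about $\mathrm{CMP}_3$ quoted above, because $\mathrm{CMP}_3(\nu)$ implies $\mathrm{CMP}_2(\nu)$. Finally, the index $2$ is optimal: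

\begin{theorem}[ZFC]\label{thm:C}
$\mathrm{CMP}_1(\kappa)$ holds for every uncountable regular cardinal $\kappa$.
\end{theorem}

Thus ``$\mathrm{CMP}_n(\kappa)$ for all uncountable regular $\kappa$'' is a theorem of $\mathrm{ZFC}$ for $n\le1$ and is refutable in $\mathrm{ZFC}$ for $n\ge2$.

\subsection*{The idea}

To refute ``$\mathrm{CMP}_2$ everywhere'' it suffices to produce one bad cardinal, and ``there is a bad cardinal above $\kappa$'' is an existential statement. We would like to apply $\mathrm{CMP}_2(\kappa)$ to it, and there are two obstacles.

First, ``$\mathrm{CMP}_2(\nu)$ fails'' speaks about all partial orders, and is not visibly $\Sigma_2$. In Section~\ref{sec:blocked} we replace it by a sufficient condition, ``$\nu$ is blocked'', that can be checked inside $V_{\nu+\omega}$. Then ``some regular $\nu>\kappa$ is blocked'' is $\Sigma_2$.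

Second, this statement must be $<\kappa$-closed-forceably necessary. In Section~\ref{sec:small} we show that \emph{every} set forcing $P$ whose generic filter is new makes all regular $\nu>|P|$ blocked. So after adding a single Cohen subset of $\kappa$, there are blocked cardinals above $\kappa$ in every further forcing extension. The core of this section is a version of Hamkins' ``Key Lemma'' on gap forcing; we give a complete proof.

Section~\ref{sec:proofs} combines the two parts, and Section~\ref{sec:sigma1} treats $\Sigma_1$-statements.

\section{Conventions}\label{sec:conv}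

Formulas are identified up to $\mathrm{ZFC}$-provable equivalence; this is harmless, since $V$ and its forcing extensions satisfy $\mathrm{ZFC}$. The transitive closure of $x$ is denoted $\mathrm{trcl}(x)$, and $H(\chi)$ is the set of all $x$ with $|\mathrm{trcl}(x)|<\chi$. For $\gamma$ an ordinal, $2^\gamma$ denotes the set of functions from $\gamma$ to $2$ where sequences are meant, and a cardinal number where cardinalities are meant; likewise for $2^{<\nu}=\bigcup_{\gamma<\nu}2^\gamma$. We write $\mathrm{lh}(u)$ for the domain of a sequence $u$, and $u\perp u'$ if neither of $u,u'$ extends the other.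

\paragraph{Closed forcing.} A partial order is \emph{$<\nu$-closed} if every descending sequence of length less than $\nu$ has a lower bound. Such a forcing adds no new sequences of length less than $\nu$ of elements of the ground model. For regular $\nu$, $\mathrm{Add}(\nu,1)$ is the set $2^{<\nu}$ ordered by reverse extension, and $\mathrm{Col}(\nu,\lambda)$ is the set of functions from ordinals less than $\nu$ to $\lambda$, ordered in the same way. Both are $<\nu$-closed; the first adds a new function from $\nu$ to $2$ and the second (for $\lambda\neq 0$) a surjection from $\nu$ onto $\lambda$.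

\paragraph{Two-step iterations.} Let $A$ be $<\nu$-closed, let $g$ be $A$-generic, and let $K\in V[g]$ be $<\nu$-closed in $V[g]$. We can choose a name $\dot K$ for $K$ which is forced by $1_A$ to be $<\nu$-closed (let it name the trivial order wherever a given name for $K$ fails to name a $<\nu$-closed partial order). Then $A*\dot K$ is $<\nu$-closed: if $\langle(a_i,\dot k_i)\rangle$ is descending of length less than $\nu$, take a lower bound $a$ of the $a_i$; it forces the $\dot k_i$ to be descending, and we pair it with a name for a lower bound of the $\dot k_i$. So a $<\nu$-closed extension of a $<\nu$-closed extension of $V$ is a $<\nu$-closed extension of $V$.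

\paragraph{Levels of the cumulative hierarchy.} For limit $\theta$, the condition $X=V_\theta$ is $\Pi_1$ in $(X,\theta)$. Indeed, it holds if and only if
\begin{itemize}
\item $X$ is transitive, $X\cap\mathrm{Ord}=\theta$, and $X\models$ ``for every $\alpha$ the sequence $\langle V_\xi:\xi\le\alpha\rangle$ exists, and every set lies in some $V_\alpha$'';
\item every subset of an element of $X$ is in $X$.
\end{itemize}
The first item is $\Delta_0$, since satisfaction of a fixed formula in $X$ is expressed with quantifiers bounded by $X$; the second is $\Pi_1$. If both hold, then power sets are computed correctly in $X$, so by induction the sequences in the first item are the true ones, and $X=\bigcup_{\alpha<\theta}V_\alpha$. The converse is immediate. The condition ``$\theta=\nu+\omega$'' is $\Delta_0$ (there is no limit ordinal strictly between $\nu$ and the limit ordinal $\theta>\nu$), and so is ``$\theta=\nu+\omega+\omega$''. Hence $X=V_{\nu+\omega}$ is $\Pi_1$ in $(X,\nu)$, being equivalent to $\forall\theta\,(\theta=\nu+\omega\to X=V_\theta)$, and every statement of the form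
\[
\exists\nu\,\exists X\ \bigl(X=V_{\nu+\omega}\ \wedge\ X\models\beta(\nu)\bigr)
\]
is $\Sigma_2$. The same is true with $\nu+\omega+\omega$ in place of $\nu+\omega$.

\section{Blocked cardinals}\label{sec:blocked}

\subsection*{What $\mathrm{CMP}_2(\nu)$ says about trees}

Fix a regular uncountable $\nu$ and a set $T\subseteq2^{<\nu}$ closed under initial segments. A \emph{cofinal branch} of $T$ is a function $x:\nu\to2$ with $x\restriction\xi\in T$ for all $\xi<\nu$; $[T]$ is the set of these. Suppose that $|T|\le\nu$, so that $T\in H(\nu^+)$. The statement $|[T]|\le\nu$ is $\Sigma_2$ in $(T,\nu)$, as we will see. If no $<\nu$-closed forcing adds new cofinal branches to $T$, then collapsing $|[T]|$ to $\nu$ makes this statement true, and it stays true in further $<\nu$-closed extensions. So under $\mathrm{CMP}_2(\nu)$ a tree of size at most $\nu$ with more than $\nu$ cofinal branches must be one to which some $<\nu$-closed forcing adds a branch, and a tree for which this is not so witnesses that $\mathrm{CMP}_2(\nu)$ fails.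

To express this in a $\Sigma_2$ way, we must bound the size of the forcings that have to be considered. The next definition keeps from a forcing that adds a branch only what is needed: the order, and the part of the branch that each condition decides.

\begin{definition}\label{def:blocked}
A \emph{branch-adder} for $T$ is a pair $(Q,r)$ where $Q$ is a nonempty $<\nu$-closed partial order and $r:Q\to T$ is such that $q'\le q$ implies $r(q)\subseteq r(q')$, and
\begin{enumerate}
\item[(a)] for all $q\in Q$ and $\xi<\nu$ there is $q'\le q$ with $\mathrm{lh}(r(q'))\ge\xi$;
\item[(b)] for all $q\in Q$ there are $q',q''\le q$ with $r(q')\perp r(q'')$.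
\end{enumerate}
The cardinal $\nu$ is \emph{blocked} if either $2^{<\nu}>\nu$, or $2^{<\nu}=\nu$ and there is $T\subseteq2^{<\nu}$, closed under initial segments, with more than $\nu$ cofinal branches and with no branch-adder $(Q,r)$ such that $Q$ is a partial order on a subset of $\nu$.
\end{definition}

For example, $T=2^{<\nu}$ never witnesses the second clause: $Q=\mathrm{Add}(\nu,1)$ with $r$ the identity is a branch-adder of size $2^{<\nu}=\nu$, and can be copied to $\nu$.

\begin{lemma}\label{lem:adder}
Let $2^{<\nu}=\nu$ and let $T\subseteq2^{<\nu}$ be closed under initial segments. The following are equivalent: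
\begin{enumerate}
\item some $<\nu$-closed forcing adds a cofinal branch of $T$ that is not in $V$;
\item $T$ has a branch-adder;
\item $T$ has a branch-adder $(Q,r)$ with $Q$ on a subset of $\nu$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1)$\Rightarrow$(2). Let $Q$ be such a forcing. Passing to the conditions below a suitable one, we may assume that $1_Q\Vdash\dot b\in[\check T]\setminus V$ for a name $\dot b$. Put
\[
r(q)=\bigcup\{t\in T:\ q\Vdash\check t\subseteq\dot b\}.
\]
The sequences $t$ in this union are pairwise comparable, and $q\Vdash r(q)\subseteq\dot b$. If $\mathrm{lh}(r(q))$ were $\nu$, then $q\Vdash\dot b=r(q)\in V$, which is impossible; so $r(q)$ is forced by $q$ to be a proper initial segment of $\dot b\in[\check T]$, and $r(q)\in T$. Monotonicity is clear.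

For (a), extend $q$ to a condition $q'$ which decides $\dot b\restriction\xi$, an element of $T$. For (b), suppose that the sequences $r(q')$, $q'\le q$, are pairwise comparable. By (a), their union $b$ has length $\nu$. If $G\ni q$ is generic, then by (a) for every $\xi<\nu$ there is $q'\le q$ in $G$ with $\mathrm{lh}(r(q'))\ge\xi$, so $\dot b^G$ and $b$ agree up to $\xi$. Hence $q\Vdash\dot b=\check b\in V$, a contradiction.

(2)$\Rightarrow$(3). As $\nu$ is regular, every function from some $\xi<\nu$ to $\nu$ is bounded in $\nu$; each $\xi<\nu$ and each bound $\delta<\nu$ allow at most $|\delta|^{|\xi|}\le2^{|\delta|\cdot|\xi|}\le2^{<\nu}$ functions, so $\nu^{<\nu}\le\nu\cdot\nu\cdot2^{<\nu}=\nu$. Let $(Q,r)$ be a branch-adder. Build an increasing chain $\langle Q_i:i<\nu\rangle$ of nonempty subsets of $Q$ of size at most $\nu$, taking unions at limits: at step $i+1$ add, for every $q\in Q_i$ and $\xi<\nu$, a condition as in (a); for every $q\in Q_i$, two conditions as in (b); and for every descending sequence of length less than $\nu$ in $Q_i$, a lower bound. These are at most $\nu\cdot\nu+\nu+\nu^{<\nu}=\nu$ new conditions. Let $Q'=\bigcup_{i<\nu}Q_i$.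 Since $\nu$ is regular, a sequence of length less than $\nu$ in $Q'$ lies in some $Q_i$. So $Q'$ is $<\nu$-closed, and $(Q',r\restriction Q')$ is a branch-adder of size at most $\nu$. Copy it to a subset of $\nu$.

(3)$\Rightarrow$(1). Let $G$ be $Q$-generic and $b=\bigcup\{r(q):q\in G\}$. As $G$ is directed and $r$ is monotone, $b$ is a sequence; by (a) it has length $\nu$, and its proper initial segments are in $T$. For $x\in[T]^V$ the set $\{q:r(q)\not\subseteq x\}$ is dense by (b), so $b\ne x$. Hence $b\notin V$.
\end{proof}

The hypothesis $2^{<\nu}=\nu$ is used in (2)$\Rightarrow$(3), and this is why the case $2^{<\nu}>\nu$ is treated separately in Definition~\ref{def:blocked}. It costs nothing, because $\mathrm{CMP}_2(\nu)$ fails there for a simpler reason: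

\begin{lemma}\label{lem:fails}
If $\nu$ is regular, uncountable and blocked, then $\mathrm{CMP}_2(\nu)$ fails. In particular, $\mathrm{CMP}_2(\nu)$ implies $2^{<\nu}=\nu$.
\end{lemma}

\begin{proof}
Assume $\mathrm{CMP}_2(\nu)$. The statement
\[
\exists f\ \bigl(f\text{ is a function}\ \wedge\ \mathrm{dom}(f)=\nu\ \wedge\ \forall x\,(x\in2^{<\nu}\to x\in\mathrm{ran}(f))\bigr)
\]
is $\Sigma_2$ in $\nu\in H(\nu^+)$, because ``$x\in2^{<\nu}$'' is $\Delta_0$ in $x,\nu$. It is forced by $\mathrm{Col}(\nu,2^{<\nu})$ and remains true in further $<\nu$-closed extensions, because no new elements of $2^{<\nu}$ are ever added. So it holds in $V$, that is, $2^{<\nu}=\nu$.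

Suppose now that $\nu$ is blocked. Then there is $T$ as in the second clause of Definition~\ref{def:blocked}. Since $|T|\le2^{<\nu}=\nu$, we have $(T,\nu)\in H(\nu^+)$. The statement
\[
\exists f\ \bigl(f\text{ is a function}\ \wedge\ \mathrm{dom}(f)=\nu\ \wedge\ \forall x\,(x\in[T]\to x\in\mathrm{ran}(f))\bigr)
\]
is $\Sigma_2$ in $(T,\nu)$, because ``$x\in[T]$'' is $\Delta_0$ in $x,T,\nu$. Let $g$ be $\mathrm{Col}(\nu,|[T]|)$-generic and let $V[g][k]$ be a $<\nu$-closed extension of $V[g]$. It is an extension of $V$ by a $<\nu$-closed two-step iteration. Since $T$ has no branch-adder on a subset of $\nu$, Lemma~\ref{lem:adder} gives $[T]^{V[g][k]}=[T]^V$, and $g$ yields a surjection from $\nu$ onto $[T]^V$. So the statement is $<\nu$-closed-forceably necessary, and by $\mathrm{CMP}_2(\nu)$ it holds in $V$. This contradicts that $T$ has more than $\nu$ cofinal branches.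
\end{proof}

\begin{lemma}[Locality]\label{lem:local}
There is a formula $\beta$ such that for all ordinals $\nu$: $\nu$ is regular, uncountable and blocked if and only if $V_{\nu+\omega}\models\beta(\nu)$.
\end{lemma}

\begin{proof}
Let $\nu$ be a limit ordinal (the other ordinals are ruled out by a clause of $\beta$). Then $2^{<\nu}\subseteq V_\nu$ and $\nu\times\nu\subseteq V_\nu$. Hence the following are subsets of $V_\nu$, so elements of $V_{\nu+1}$: sets $T\subseteq2^{<\nu}$; functions from $\nu$ to $2$; functions from ordinals less than $\nu$ to $\nu$; functions from $\nu$ to $2^{<\nu}$; partial orders on subsets $Q$ of $\nu$, and sequences in $Q$ of length less than $\nu$; functions $r:Q\to T$. Functions from $\nu$ to $2^\nu$ are subsets of $V_{\nu+3}$, so elements of $V_{\nu+4}$. Therefore $V_{\nu+\omega}$ correctly evaluates regularity, branch-adders on subsets of $\nu$, and the statements $2^{<\nu}>\nu$ and $|[T]|>\nu$, which say that no function from $\nu$ to $2^{<\nu}$ has range $2^{<\nu}$, and that no function from $\nu$ to $2^\nu$ has a range including $[T]$.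
\end{proof}

\subsection*{Branch-adders have many possible values}

How can one show that a tree has no branch-adder? The basic tool is to build a binary tree of conditions and to count nodes on one level. For a branch-adder $(Q,r)$, $q\in Q$ and $\gamma<\nu$, let
\[
\mathrm{Poss}_\gamma(q)=\{r(q')\restriction\gamma:\ q'\le q,\ \mathrm{lh}(r(q'))\ge\gamma\}\subseteq T\cap2^\gamma ,
\]
the set of possible values on level $\gamma$, as seen from $q$, of the branch being added.

\begin{lemma}\label{lem:split}
Let $(Q,r)$ be a branch-adder for $T\subseteq2^{<\nu}$, where $\nu$ is regular and uncountable, and let $q\in Q$.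
\begin{enumerate}
\item If $\gamma\le\gamma'<\nu$, then $u\mapsto u\restriction\gamma$ maps $\mathrm{Poss}_{\gamma'}(q)$ onto $\mathrm{Poss}_\gamma(q)$.
\item For every infinite cardinal $\lambda<\nu$ there is $\gamma<\nu$ with $|\mathrm{Poss}_\gamma(q)|>\lambda$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) The map goes into $\mathrm{Poss}_\gamma(q)$ by definition. If $q'\le q$ and $\mathrm{lh}(r(q'))\ge\gamma$, then by (a) there is $q''\le q'$ with $\mathrm{lh}(r(q''))\ge\gamma'$, and $r(q'')\restriction\gamma=r(q')\restriction\gamma$.

(2) We use a binary tree of conditions of height $\zeta$. It should have more than $\lambda$ branches, but fewer than $\nu$ nodes, so that the values of $r$ at all nodes have length at most a single $\gamma<\nu$. The height $\zeta=\lambda$ may give too many nodes. So let $\zeta$ be the \emph{least} cardinal with $2^\zeta>\lambda$. Then $\zeta$ is infinite, $\zeta\le\lambda<\nu$, and the set $2^{<\zeta}$ has size at most $\zeta\cdot\lambda=\lambda<\nu$.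

Choose $q_s$ for $s\in2^{\le\zeta}$ such that $q_\emptyset=q$; $q_{s^\frown0},q_{s^\frown1}\le q_s$ with $r(q_{s^\frown0})\perp r(q_{s^\frown1})$, by (b); and for $s$ of limit length, $q_s$ is a lower bound of the $q_{s\restriction i}$, $i<\mathrm{lh}(s)$. Let $\gamma=\sup\{\mathrm{lh}(r(q_s)):s\in2^{<\zeta}\}$, which is less than $\nu$ by regularity. For $d\in2^\zeta$ choose $q'_d\le q_d$ with $\mathrm{lh}(r(q'_d))\ge\gamma$. If $d\neq d'$ first differ at $i$, then $i+1<\zeta$, and $r(q'_d)\restriction\gamma$ and $r(q'_{d'})\restriction\gamma$ extend the sequences $r(q_{d\restriction(i+1)})\perp r(q_{d'\restriction(i+1)})$ of length at most $\gamma$. So they are distinct, and $|\mathrm{Poss}_\gamma(q)|\ge2^\zeta>\lambda$.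
\end{proof}

\begin{example}\label{ex:kurepa}
Assume $2^\omega=\omega_1$, and let $T\subseteq2^{<\omega_1}$ be closed under initial segments, with all levels $T\cap2^\gamma$, $\gamma<\omega_1$, countable and with more than $\omega_1$ cofinal branches. Then $\omega_1$ is blocked: $2^{<\omega_1}=\omega_1$, and by Lemma~\ref{lem:split}(2) with $\lambda=\omega$ (so $\zeta=\omega$), a branch-adder for $T$ would require an uncountable level.
\end{example}

The tree used in the next section has large levels, but its nodes lie in a ground model $W$, and over $W$ they are described by names that have few values. This will play the role of the small levels in Example~\ref{ex:kurepa}.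

\section{Small forcing blocks all larger cardinals}\label{sec:small}

\subsection*{The simplest case}

Suppose that $W[h]$ contains a new real $c:\omega\to2$, $c\notin W$, and that $\nu$ is regular and uncountable in $W[h]$. Let $T=(2^{<\nu})^W$, the full binary tree of $W$. It has many branches. Why should it have no branch-adder in $W[h]$? In $W$ there is the obvious one, $\mathrm{Add}(\nu,1)^W$; but in $W[h]$ it is no longer $<\nu$-closed, since the conditions $c\restriction n$, $n<\omega$, have no lower bound, their union $c$ not being in $W$.

The same reasoning excludes every branch-adder $(Q,r)$ of $W[h]$ that happens to be an element of $W$. By (b), in $W$ we can choose $q_s$ for $s\in2^{<\omega}$ with $q_{s^\frown0},q_{s^\frown1}\le q_s$ and $r(q_{s^\frown0})\perp r(q_{s^\frown1})$. In $W[h]$ the sequence $\langle q_{c\restriction n}:n<\omega\rangle$ is descending and, as $Q$ is $<\nu$-closed in $W[h]$, has a lower bound $q$. The node $u=r(q)$ is an element of $T\subseteq W$ and extends all $r(q_{c\restriction n})$. But then $c$ can be decoded from $u$ in $W$, by recursion: given $c\restriction n$, the value $c(n)$ is the unique $i$ with $r(q_{(c\restriction n)^\frown i})\subseteq u$.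 So $c\in W$, a contradiction.

In general $Q$ is in $W[h]$ only, and $W$ has just names $\dot q_s$ for conditions. That $\dot r(\dot q_{s^\frown0})\perp\dot r(\dot q_{s^\frown1})$ is forced does not help to decode, because $W$ does not know which pair of nodes this is. We need that the \emph{sets of possible values} of these two names, at a level $\gamma_s$, are disjoint. Here the assumption $|P|<\nu$ enters. A name for an element of $W$ has at most $|P|$ possible values, since one condition can force at most one value. But by Lemma~\ref{lem:split}, $\dot q_s$ leaves more than $|P|$ possibilities open at a suitable level. So after $\dot q_{s^\frown0}$ has been chosen, $\dot q_{s^\frown1}$ can be chosen to avoid all its possible values.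

\subsection*{The general case}

\begin{proposition}\label{prop:gap}
Let $P\in W$ be a partial order, let $h$ be $P$-generic over $W$, and suppose $h\notin W$. Then in $W[h]$ every regular $\nu>\mu:=|P|^W$ is uncountable and blocked.
\end{proposition}

\begin{proof}
First, $P$ is infinite. If it were finite, $h$ would contain a minimal condition $p$ of $P$, since these are dense; any $q\in h$ has a common extension with $p$ in $h$, so $p\le q$, and $h=\{q:p\le q\}\in W$. So $\mu$ is infinite and $\nu$ is uncountable. If $2^{<\nu}>\nu$ in $W[h]$, we are done. Assume that $2^{<\nu}=\nu$ in $W[h]$, and let $T=(2^{<\nu})^W$. Note that $\nu$ is regular in $W$, too.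

\medskip\noindent\emph{$T$ has more than $\nu$ cofinal branches in $W[h]$.}
We have $(2^\nu)^W\subseteq[T]$. If $|[T]|\le\nu$ in $W[h]$, there is a surjection $f=\dot f^h$ from $\nu$ onto $(2^\nu)^W$ in $W[h]$; we may take $\dot f$ to be forced by $1_P$ to be a function with domain $\nu$. In $W$, for each of the $\nu\cdot\mu=\nu$ pairs $(\xi,p)\in\nu\times P$ there is at most one $x\in2^\nu$ with $p\Vdash\dot f(\xi)=\check x$. These $x$ exhaust $(2^\nu)^W$, which contradicts Cantor's theorem in $W$.

\medskip\noindent\emph{$T$ has no branch-adder in $W[h]$.}
Suppose that $(Q,r)=(\dot Q,\dot r)^h$ is one. Let $\eta$ be the least ordinal for which there is a function $c:\eta\to2$ in $W[h]\setminus W$, and fix such a $c$. By means of a bijection in $W$ between $\mu$ and $P$, the set $h$ can be coded by a function from $\mu$ to $2$ which is not in $W$; so $\eta\le\mu<\nu$. By minimality all proper initial segments of $c$ are in $W$, and hence $\eta$ is a limit ordinal.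

Replace $P$ by its part below a condition in $h$ which forces that $\nu$ is regular and $(\dot Q,\dot r)$ is a branch-adder for $\check T$. This does not change $W[h]$, and we keep $\mu$, now just an infinite upper bound for $|P|^W$. So we may assume that this is forced by $1=1_P$.

\medskip\noindent\emph{Claim.} (In $W$.) If $1\Vdash\dot q\in\dot Q$, then there is $\gamma<\nu$ with $1\Vdash|\mathrm{Poss}_\gamma(\dot q)|>|\check\mu|$, where both cardinalities are those of the extension.

\medskip
Lemma~\ref{lem:split}(2), applied in the extension with $\lambda=|\mu|<\nu$, shows that there is a dense set of $p\in P$ for which there is $\gamma_p<\nu$ with $p\Vdash|\mathrm{Poss}_{\gamma_p}(\dot q)|>|\check\mu|$. Choose such a $\gamma_p$ for each of these $p$, and let $\gamma$ be the supremum of the $\gamma_p$. Since $|P|\le\mu<\nu$ and $\nu$ is regular in $W$, $\gamma<\nu$. By Lemma~\ref{lem:split}(1), each of these $p$ also forces $|\mathrm{Poss}_\gamma(\dot q)|>|\check\mu|$. As they are dense, $1$ forces it. This proves the claim.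

\medskip\noindent\emph{Construction in $W$.} By recursion on $\mathrm{lh}(s)$ we choose, for $s\in(2^{<\eta})^W$, names $\dot q_s$ for elements of $\dot Q$, ordinals $\gamma_s<\nu$ and disjoint sets $B_{s^\frown0},B_{s^\frown1}\subseteq(2^{\gamma_s})^W$ such that
\begin{itemize}
\item $s\subseteq s'$ implies $1\Vdash\dot q_{s'}\le\dot q_s$;
\item for $i<2$, $1\Vdash\ \mathrm{lh}(\dot r(\dot q_{s^\frown i}))\ge\gamma_s$ and $\dot r(\dot q_{s^\frown i})\restriction\gamma_s\in\check B_{s^\frown i}$.
\end{itemize}
The choices use the axiom of choice in $W$ and the maximum principle: if $1$ forces that something with a given property exists, then there is a name which $1$ forces to have this property.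

Let $\dot q_\emptyset$ name any element of $\dot Q$. If $s$ has limit length, the sequence $\langle\dot q_{s\restriction i}:i<\mathrm{lh}(s)\rangle$ is forced to be descending, and its length is less than $\eta<\nu$; let $\dot q_s$ name a lower bound.

Given $\dot q_s$, let $\gamma_s$ be as in the claim for $\dot q_s$. By (a) there is $\dot q_{s^\frown0}$ such that $1\Vdash\dot q_{s^\frown0}\le\dot q_s\wedge\mathrm{lh}(\dot r(\dot q_{s^\frown0}))\ge\gamma_s$. Let
\[
B_{s^\frown0}=\{u\in(2^{\gamma_s})^W:\ \exists p\in P\ \ p\Vdash\dot r(\dot q_{s^\frown0})\restriction\gamma_s=\check u\}.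
\]
Since $\dot r$ takes values in $\check T$ and $T\subseteq W$, $1$ forces $\dot r(\dot q_{s^\frown0})\restriction\gamma_s\in\check B_{s^\frown0}$. No $p$ forces two different values, so $|B_{s^\frown0}|\le\mu$ in $W$, and $B_{s^\frown0}$ has size at most $|\mu|$ in the extension. By the choice of $\gamma_s$, $1\Vdash\mathrm{Poss}_{\gamma_s}(\dot q_s)\not\subseteq\check B_{s^\frown0}$. So there is $\dot q_{s^\frown1}$ such that $1$ forces
\[
\dot q_{s^\frown1}\le\dot q_s,\qquad \mathrm{lh}(\dot r(\dot q_{s^\frown1}))\ge\gamma_s,\qquad \dot r(\dot q_{s^\frown1})\restriction\gamma_s\notin\check B_{s^\frown0}.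
\]
Let $B_{s^\frown1}$ be the set of possible values of $\dot r(\dot q_{s^\frown1})\restriction\gamma_s$, defined in the same way as $B_{s^\frown0}$. A condition that forces one of these values forces it to be outside $\check B_{s^\frown0}$, so $B_{s^\frown0}\cap B_{s^\frown1}=\emptyset$.

\medskip\noindent\emph{Decoding.} Let $q_s=\dot q_s^h$. Since $c\restriction i\in W$ for $i<\eta$, the sequence $\langle q_{c\restriction i}:i<\eta\rangle$ is defined in $W[h]$, and it is descending. As $\eta<\nu$ and $Q$ is $<\nu$-closed in $W[h]$, it has a lower bound $q$. As $\nu$ is regular in $W[h]$, $\sup_{i<\eta}\gamma_{c\restriction i}<\nu$, and by (a) we may assume that $\mathrm{lh}(r(q))$ is at least this supremum. Let $u=r(q)\in T\subseteq W$. For $i<\eta$ we have $i+1<\eta$, the sequence $u$ extends $r(q_{c\restriction(i+1)})$, and the latter has length at least $\gamma_{c\restriction i}$. Hence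
\begin{equation}\label{eq:decode}
u\restriction\gamma_{c\restriction i}\in B_{c\restriction(i+1)}\qquad\text{for all }i<\eta .
\end{equation}
In $W$, define $d:\eta\to2$ by recursion on $i<\eta$: $d(i)=0$ if $\gamma_{d\restriction i}\le\mathrm{lh}(u)$ and $u\restriction\gamma_{d\restriction i}\in B_{(d\restriction i)^\frown0}$, and $d(i)=1$ otherwise. We show $d\restriction i=c\restriction i$ for all $i<\eta$ by induction; only successor steps need an argument. If $d\restriction i=c\restriction i$, then \eqref{eq:decode} and the disjointness of $B_{(c\restriction i)^\frown0}$ and $B_{(c\restriction i)^\frown1}$ give $d(i)=c(i)$. Since $\eta$ is a limit ordinal, $c=d\in W$, a contradiction.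
\end{proof}

\begin{remark}
Both hypotheses, $h\notin W$ and $|P|^W<\nu$, are needed for the tree $T=(2^{<\nu})^W$ to work. If $h\in W$, then $T$ is the full binary tree of $W[h]=W$, and has $\mathrm{Add}(\nu,1)$ as a branch-adder. If $2^{<\nu}=\nu$ in $W$ and $P=\mathrm{Add}(\nu,1)^W$, a forcing of size $\nu$, then $T$ is the full binary tree of $W[h]$, because no sequences of length less than $\nu$ are added, and again $\mathrm{Add}(\nu,1)$ is a branch-adder. In the argument against branch-adders, $h\notin W$ provides $c$, and $|P|<\nu$ is used three times: to have $\eta<\nu$, so that the sequence of the $q_{c\restriction i}$ has a lower bound; to find a single $\gamma<\nu$ in the claim; and to have more than $|P|$ possible values below $\dot q_s$.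
\end{remark}

\section{Proofs of Theorems \ref{thm:A} and \ref{thm:B}}\label{sec:proofs}

Let $\kappa$ be uncountable and regular, let $c$ be $\mathrm{Add}(\kappa,1)$-generic over $V$, and let $k$ be generic over $V[c]$ for any partial order $K\in V[c]$. Then $V[c][k]=V[h]$ for some $h$ that is generic over $V$ for the partial order $P=\mathrm{Add}(\kappa,1)*\dot K\in V$, where $\dot K$ is a name for $K$ that is forced to be a partial order, and $h\notin V$ because $c\in V[h]\setminus V$. Proposition~\ref{prop:gap}, with $V$ in the role of $W$, gives:
\begin{equation}\label{eq:star}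
\text{in }V[c][k],\text{ every regular }\nu>|P|^V\text{ is uncountable and blocked.}
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $\beta$ be as in Lemma~\ref{lem:local}, and let $\Phi(\kappa)$ be the statement
\[
\exists\nu>\kappa\ \exists X\ \bigl(X=V_{\nu+\omega}\ \wedge\ X\models\beta(\nu)\bigr),
\]
which says that some regular $\nu>\kappa$ is blocked. By Section~\ref{sec:conv} it is $\Sigma_2$, and its parameter $\kappa$ is in $H(\kappa^+)$. By \eqref{eq:star}, $\Phi(\kappa)$ holds in all extensions $V[c][k]$: take any regular cardinal $\nu$ of $V[c][k]$ above $\kappa$ and $|P|^V$. Since $\mathrm{Add}(\kappa,1)$ is $<\kappa$-closed, it witnesses that $\Phi(\kappa)$ is $<\kappa$-closed-forceably necessary. If $\mathrm{CMP}_2(\kappa)$ holds, then $\Phi(\kappa)$ holds in $V$, so some regular $\nu>\kappa$ is blocked in $V$. By Lemma~\ref{lem:fails}, $\mathrm{CMP}_2(\nu)$ fails.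
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(1) Combine Proposition~\ref{prop:gap} and Lemma~\ref{lem:fails}.

(2) The statement that there is $\mu$ such that all uncountable regular $\nu>\mu$ are blocked can be written as
\[
\exists\mu\ \forall\nu>\mu\ \forall X\ \bigl(X=V_{\nu+\omega}\ \to\ X\models(\text{``$\nu$ is regular and uncountable''}\to\beta(\nu))\bigr).
\]
Since $X=V_{\nu+\omega}$ is $\Pi_1$, the implication is $\Sigma_1$, and the statement is $\Sigma_3$. By \eqref{eq:star} it holds in all extensions $V[c][k]$, with $\mu=|P|^V$. So it is $<\kappa$-closed-forceably necessary, and by $\mathrm{CMP}_3(\kappa)$ it holds in $V$. By Lemma~\ref{lem:fails}, $\mathrm{CMP}_2(\nu)$ fails for all uncountable regular $\nu>\mu$.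

(3) Consider the statement
\[
\exists\mu\ge\kappa\ \exists\theta>\mu\ \bigl(\chi(\mu,\theta)\ \wedge\ \text{all uncountable regular }\nu\in(\mu,\theta]\text{ are blocked}\bigr).
\]
The second conjunct can be evaluated in $V_{\theta+\omega+\omega}$, because this set contains $V_{\nu+\omega}$ as an element for every $\nu\le\theta$. So the statement is $\Sigma_2$ in $\kappa$. Let $k$ be generic over $V[c]$ for a partial order that is $<\kappa$-closed in $V[c]$. Then $V[c][k]$ is an extension of $V$ by a $<\kappa$-closed two-step iteration, so the hypothesis on $\chi$ applies to it: choose an ordinal $\mu\ge\max(\kappa,|P|^V)$ and then $\theta>\mu$ with $\chi(\mu,\theta)$. By \eqref{eq:star}, the statement holds in $V[c][k]$. Hence it is $<\kappa$-closed-forceably necessary, and by $\mathrm{CMP}_2(\kappa)$ it holds in $V$. Apply Lemma~\ref{lem:fails}.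

For the first example, let $\chi(\mu,\theta)$ be ``$\theta=\beth_{\mu^+}$''. Functions between ordinals at most $\theta$, and bijections between such ordinals and power sets of ordinals below $\theta$, are in $V_{\theta+\omega}$. So $\chi$ can be evaluated in $V_{\theta+\omega}$, as the existence of a continuous function $e$ on $\mu^++1$ with $e(0)=\omega$, with $e(\xi+1)$ the cardinality of the power set of $e(\xi)$, and with $e(\mu^+)=\theta$. Hence $\chi$ is $\Sigma_2$, and it satisfies the hypothesis in every model of $\mathrm{ZFC}$.

For the second example, let $\chi(\mu,\theta)$ be ``$\theta$ is inaccessible''. This is $\Pi_1$: an ordinal $\theta>\omega$ is inaccessible if and only if no function from a smaller ordinal is cofinal in $\theta$ and, for all $\lambda<\theta$, no function whose domain consists of subsets of $\lambda$ is onto $\theta$. If $\theta$ is inaccessible and $R$ is a forcing of size less than $\theta$, then $\theta$ remains regular, because antichains have size less than $\theta$, and it remains a strong limit, because for infinite $\lambda<\theta$ there are at most $2^{|R|\cdot\lambda}<\theta$ subsets of $R\times\lambda$, and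 each subset of $\lambda$ in the extension has a name given by such a set. So a proper class of inaccessible cardinals is preserved by every set forcing.
\end{proof}

\begin{remark}
We do not address whether $\mathrm{CMP}_2$ can hold at unboundedly many regular cardinals. By Theorem~\ref{thm:B}(2), this would require that $\mathrm{CMP}_3$ fails at every uncountable regular cardinal, and by Theorem~\ref{thm:B}(3), above each $\kappa$ with $\mathrm{CMP}_2(\kappa)$ there would be long intervals without any regular $\nu$ satisfying $\mathrm{CMP}_2(\nu)$.
\end{remark}

\section{$\Sigma_1$-statements}\label{sec:sigma1}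

It remains to prove Theorem~\ref{thm:C}. A $\Sigma_1$-statement that holds in a forcing extension also holds in a transitive set there. To find such a set in $V$, we collapse an elementary submodel $N$ of size $\kappa$ to a transitive $M$ and build a generic filter over $M$ by meeting the $\kappa$ many dense sets of $M$ one after the other, using closure at limits. The conditions must be in $N$ also at limit steps, although $N$ need not be closed under short sequences; therefore $N$ and the conditions are built together.

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $\kappa$ be regular and uncountable, let $z\in H(\kappa^+)$, let $\varphi(v)=\exists y\,\psi(y,v)$ with $\psi$ a $\Delta_0$-formula, and suppose that $\varphi(z)$ is $<\kappa$-closed-forceably necessary. Taking the second forcing in Definition~\ref{def:cmp} to be trivial, we get a $<\kappa$-closed $Q$ with $1_Q\Vdash\varphi(\check z)$. Fix a name $\dot y$ with $1_Q\Vdash\psi(\dot y,\check z)$.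

\medskip\noindent\emph{Passing to $H(\chi)$.} Let $\chi$ be regular and so large that $Q,\mathcal P(Q),\dot y,z\in H(\chi)$ and $\kappa<\chi$. Since $H(\chi)$ satisfies $\mathrm{ZFC}$ without the power set axiom, the forcing theorem applies to it. We claim that $H(\chi)\models 1_Q\Vdash\psi(\dot y,\check z)$. Otherwise there is $q\in Q$ with $H(\chi)\models q\Vdash\neg\psi(\dot y,\check z)$. Let $G\ni q$ be $Q$-generic over $V$. Then $G$ is generic over $H(\chi)$, and $H(\chi)[G]$ is transitive and satisfies $\neg\psi(\dot y^G,z)$. As $\psi$ is $\Delta_0$, $\neg\psi(\dot y^G,z)$ holds in $V[G]$, a contradiction.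

\medskip\noindent\emph{The submodel and the filter.} Fix a surjection $b:\kappa\to\kappa\times\kappa$ such that the first coordinate of $b(i)$ is always at most $i$; the inverse of G\"odel's pairing function has this property. By recursion on $i<\kappa$ we choose $N_i\prec H(\chi)$ of size $\kappa$, an enumeration $\langle D_{i,\xi}:\xi<\kappa\rangle$ of the dense subsets of $Q$ that belong to $N_i$, and $q_i\in Q\cap N_i$, with the $q_i$ descending. Let $N_i$ include
\[
\kappa\ \cup\ \mathrm{trcl}(\{z\})\ \cup\ \{Q,\dot y\}\ \cup\ \bigcup_{j<i}N_j\ \cup\ \{\langle q_j:j<i\rangle\}.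
\]
This is possible, as $|\mathrm{trcl}(\{z\})|\le\kappa$. Let $b(i)=(a,\xi)$. Since $a\le i$, the set $D_{a,\xi}$ is defined and is an element of $N_a\subseteq N_i$. Let $q_i\in N_i\cap D_{a,\xi}$ be a lower bound of $\langle q_j:j<i\rangle$. Such a condition exists in $Q$, because $\langle q_j:j<i\rangle$ is descending of length less than $\kappa$ and $D_{a,\xi}$ is dense; it can be found in $N_i$ by elementarity, because $Q$, $\langle q_j:j<i\rangle$ and $D_{a,\xi}$ are in $N_i$.

Let $N=\bigcup_{i<\kappa}N_i$ and $g=\{q\in Q\cap N:\exists i<\kappa\ \ q_i\le q\}$. As the union of an increasing chain of elementary submodels, $N\prec H(\chi)$. The set $g$ is a filter on $Q\cap N$. If $D\in N$ is dense in $Q$, then $D=D_{a,\xi}$ for some $a,\xi$, and $q_i\in D\cap g$ for any $i$ with $b(i)=(a,\xi)$.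

\medskip\noindent\emph{Collapsing.} Let $\pi:N\to M$ be the transitive collapse. Since $\mathrm{trcl}(\{z\})\subseteq N$, $\pi(z)=z$. Every dense subset of $\pi(Q)$ in $M$ is $\pi(D)$ for some dense $D\in N$, so $\pi[g]$ is $\pi(Q)$-generic over $M$. By elementarity, $M\models1_{\pi(Q)}\Vdash\psi(\pi(\dot y),\check z)$. Hence $M[\pi[g]]\models\psi(y,z)$ with $y=\pi(\dot y)^{\pi[g]}$. As $M[\pi[g]]$ is transitive and $\psi$ is $\Delta_0$, $\psi(y,z)$ holds in $V$. So $\varphi(z)$ holds in $V$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{CMP} \emph{Closed Maximality Principles And Generalized Baire Spaces}, \texttt{http://www.math.uni-bonn.de/people/pluecke/pub/CMPGBSrev.pdf}.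
\end{thebibliography}

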